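# A map of genus 147 and face-width three without non-contractible separating cycles

## 1. Curves, cycles and face-width on a surface

$\mathbb S_g$ is the sphere with $g$ handles and $\mathbb N_g$ is the sphere with $g$ crosscaps; these are the closed surfaces (connected, compact, without boundary). Homology is always taken with coefficients in $\mathbb F_2$.

**Definition (embedded graph, faces).** For a graph $G$ embedded in a closed surface $\Sigma$, the faces are the components of $\Sigma\setminus G$. The embedding is cellular if every face is an open disc; then $\chi(\Sigma)=|V|-|E|+|F|$, and $\chi(\mathbb S_g)=2-2g$.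

*Example.* The $k\times k$ toroidal grid ($k\ge 3$) is the unit-square grid of $\mathbb R^2$ modulo $k\mathbb Z^2$. It has $k^2$ vertices, $2k^2$ edges and $k^2$ faces, so $\chi=0$.

**Definition (contractible).** A simple closed curve in $\Sigma$ is contractible if it is null-homotopic; equivalently, it bounds a closed disc in $\Sigma$. A cycle of $G$ is called contractible or not by viewing it as a simple closed curve.

*Example.* In the toroidal grid the boundary of a unit square is contractible. A row is not, because it lifts to a path in $\mathbb R^2$ whose ends differ by $(k,0)$.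

**Definition (surface-separating).** A cycle $C$ of $G$ is surface-separating if $\Sigma\setminus C$ is disconnected.

*Example.* The boundary of a unit square separates the torus; a row does not, since cutting along it leaves an annulus. For a cycle that separates and is not contractible, take two toroidal grids, delete one open square from each, and glue along the two boundary 4-cycles. The surface is $\mathbb S_2$. The glued 4-cycle separates it into two tori with one hole each, and neither side is a disc.

**Definition (face-width).** For $\Sigma$ other than the sphere, $\mathrm{fw}(G)$ is the minimum, over all non-contractible simple closed curves $\gamma$ in $\Sigma$ meeting the embedded graph only in vertices, of the number of vertices that $\gamma$ meets.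

*Example.* The $k\times k$ toroidal grid has face-width $k$. Let $\gamma$ be non-contractible and meet the grid only in vertices. It meets at least one, since the faces are discs. Lift it to $\mathbb R^2$: between consecutive vertices it stays in one closed unit square, so each coordinate changes by at most $1$. The total displacement is a nonzero vector in $k\mathbb Z^2$, so there are at least $k$ arcs, hence at least $k$ vertices. For equality, replace each edge of a row by an arc with the same ends through the open square above it.

We use the following textbook facts.

1. Homotopic closed curves are homologous. A simple closed curve separates a closed connected surface if and only if it is null-homologous mod 2.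
2. $H_1(\Sigma;\mathbb F_2)$ carries the intersection form: a nondegenerate bilinear form which counts mod 2 the crossings of two curves in general position. If two cycles of an embedded graph meet in a single vertex, their intersection number is $1$ when their edges alternate in the rotation there, and $0$ otherwise. (A row and a column of the toroidal grid have intersection number $1$.)
3. A compact connected orientable surface of genus $h$ with $b$ boundary circles has $\chi=2-2h-b$. For $b=1$ this is odd, and it equals $1$ only for the disc.
4. For a 2-dimensional complex with 1-skeleton $\Lambda$, $H_1=Z_1(\Lambda)/\langle\text{boundaries of 2-cells}\rangle$, where $Z_1(\Lambda)$ is the space of edge sets with all degrees even.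

## 2. Face-width three: the conjecture and its failure

On $\mathbb S_g$ or $\mathbb N_g$ with $g\ge2$, every embedded graph of sufficiently large face-width contains a non-contractible surface-separating cycle. It has been proved that face-width at least $11$ suffices, and the bound was later improved to $6$. How far down can one go? The lecture notes "Topological Graph Theory, Lecture 9: Planarizing Cycles" (http://www.sfu.ca/~mohar/820_2006/LectureNotes10.pdf) are the source of the following.

**Conjecture.** Every graph $G$ embedded in $\mathbb S_g$ or $\mathbb N_g$, where $g\ge2$, with face-width at least $3$ contains a non-contractible surface-separating cycle.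

The task is to prove or disprove it. It is false.

**Theorem A.** There is a simple graph $G$ with $73$ vertices and $657$ edges, cellularly embedded in $\mathbb S_{147}$ with $\mathrm{fw}(G)\ge3$, such that every surface-separating cycle of $G$ is contractible.

**Theorem B.** For the graph $G$ constructed below: (i) $\mathrm{fw}(G)=3$ exactly. (ii) There are graphs of unbounded order embedded in $\mathbb S_{147}$ with face-width exactly $3$ and without a non-contractible surface-separating cycle. (iii) Hence, together with the known bound $6$, the least $k$ such that face-width $\ge k$ forces a non-contractible separating cycle on all $\mathbb S_g,\mathbb N_g$, $g\ge2$, satisfies $4\le k\le6$.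

## 3. One-vertex maps, and pushing a curve into the graph

Why $g\ge 2$? If a non-contractible simple closed curve separated the torus, both sides would be orientable with one boundary circle and not discs, so each would have $\chi\le-1$. But the two Euler characteristics add up to $0$. So on the torus no graph has such a cycle.

Next, a trivial obstruction when the face-width is $1$. Glue the sides of a $4g$-gon ($g\ge2$) by the word $a_1b_1a_1^{-1}b_1^{-1}\cdots a_gb_ga_g^{-1}b_g^{-1}$. This embeds a one-vertex graph with $2g$ loops in $\mathbb S_g$. Its only cycles are the loops. The boundary of the single face is $0$ mod 2, so by fact 4 the loops form a basis of $H_1$. No loop is null-homologous, hence no loop separates.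

The same example shows where the first natural attempt to prove the conjecture stops. Take a non-contractible separating simple closed curve $\gamma$, which exists on $\mathbb S_g$, $g\ge2$. Push $\gamma$ into the graph, replacing each arc inside a face by a path along the boundary of that face. The result is a closed walk $W$ homotopic to $\gamma$, so it is null-homologous and not null-homotopic. If $W$ is a cycle we are done. If it repeats a vertex, it splits there into closed walks $W_1,W_2$. All we know is $[W_1]=[W_2]$ mod 2; both classes may be nonzero, and then nothing separating is left. In the one-vertex map, let $\gamma$ be the diagonal of the $4g$-gon that cuts off the sides $a_1,b_1,a_1^{-1},b_1^{-1}$. It separates a torus with one hole from the rest. Pushing gives $W=a_1b_1a_1^{-1}b_1^{-1}$, whose halves $a_1b_1$ and $a_1^{-1}b_1^{-1}$ both have the nonzero class $[a_1]+[b_1]$.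

So the condition to exploit for a counterexample is that a cycle passes each vertex at most once. We shall build a map with 73 large faces, the "lines", such that any two large faces share exactly one vertex, and nine of them meet at each vertex. A separating cycle puts some set $A$ of lines on one side. Since the cycle passes each vertex at most once, the lines of $A$ at each vertex form an interval in the cyclic order there. Two lines always meet, so two lines in $A$ force other lines into $A$. This convexity, together with an expansion bound, leaves so few sets $A$ that they can be listed.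

## 4. Seventy-three points and seventy-three lines

Arithmetic is in $\mathbb Z_{73}$; indices are in $\mathbb Z_9$.

Let $q=16$. Its powers $q^0,\dots,q^8$ are $1,16,37,8,55,4,64,2,32$, and $q^9=1$. Put $H=\langle q\rangle$. As $|H|=9$ is odd, $-1\notin H$. The eight cosets of $H$ in $\mathbb Z_{73}^*$ are as follows.

| coset | elements | negative | elements |
|---|---|---|---|
| $H$ | 1,2,4,8,16,32,37,55,64 | $-H$ | 9,18,36,41,57,65,69,71,72 |
| $5H$ | 5,7,10,14,20,28,39,40,56 | $-5H$ | 17,33,34,45,53,59,63,66,68 |
| $3H$ | 3,6,12,19,23,24,38,46,48 | $-3H$ | 25,27,35,49,50,54,61,67,70 |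
| $15H$ | 11,15,21,22,30,42,44,47,60 | $-15H$ | 13,26,29,31,43,51,52,58,62 |

Since $39(q-1)=585=8\cdot73+1=1$, the sums $c_t=1+q+\dots+q^{t-1}$ equal $39(q^t-1)$. Numerically,
$$(c_1,\dots,c_8)=(1,17,54,62,44,48,39,41).$$
These lie in $H,-5H,-3H,-15H,15H,3H,5H,-H$ respectively, eight different cosets. Therefore
$$\text{every }\delta\neq0\text{ is uniquely }\delta=c_th\text{ with }1\le t\le8,\ h\in H.\tag{1}$$

Let $F_k=39q^k$, so $(F_0,\dots,F_8)=(39,40,56,20,28,10,14,5,7)$. Then $F_{k+t}-F_k=39q^k(q^t-1)=c_tq^k$ for $1\le t\le8$. By (1), every nonzero residue is a difference of two of the $F_k$ in exactly one way.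

**Definition (points, lines, index).** There are 73 points $u\in\mathbb Z_{73}$ and 73 lines $X\in\mathbb Z_{73}$. Put $X_k(u)=u+F_k$ and $P_k(X)=X-F_k$. We say that $u=P_k(X)$ lies on $X=X_k(u)$ with index $k$.

*Example.* A smaller configuration with the same difference property: in $\mathbb Z_7$ the set $\{1,2,4\}$ has differences $2-1=1$, $4-2=2$, $4-1=3$, $1-4=4$, $2-4=5$, $1-2=6$, each nonzero residue once. Let the point $u$ lie on the lines $u+1,u+2,u+4$; any two lines then meet in one point (the Fano plane). In our configuration the point $0$ lies on the lines $39,40,56,20,28,10,14,5,7$, with indices $0,\dots,8$.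

A common point of $X\ne Y$ is a $u$ with $X=u+F_k$, $Y=u+F_l$, so $Y-X=F_l-F_k$. By (1) there is exactly one such $(k,l)$. So two distinct lines meet in exactly one point, and in the same way two distinct points lie on exactly one line. More precisely:

> (2) If $Y-X=c_th$ with $h=q^k$, then the common point is $u=X-F_k$, with $X=X_k(u)$ and $Y=X_{k+t}(u)$. The lines at $u$ from $X$ to $Y$ in increasing index order are $X,\ X+c_1h,\ X+c_2h,\ \dots,\ X+c_th=Y$.

**Definition (gap).** Let $Q=H\cup-H$, a group of order 18. The gap of two lines $X,Y$ is $\min(t,9-t)$ with $t$ as in (2), i.e. their distance in the cyclic order of the nine lines at their common point.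

The cosets of the $c_t$ show that the gap is $1,2,3,4$ when $Y-X$ lies in $Q,5Q,3Q,15Q$ respectively. For representatives of $\pm(Y-X)$ in $[1,36]$:

> (3) gap 1: 1,2,4,8,9,16,18,32,36; gap 2: 5,7,10,14,17,20,28,33,34; gap 3: 3,6,12,19,23,24,25,27,35; gap 4: 11,13,15,21,22,26,29,30,31.

*Example.* Lines $39$ and $0$: the difference is $34$, so the gap is $2$. Indeed $0=39+17\cdot2=39+c_2\cdot2$, and by (2) the line between them is $39+2=41$.

## 5. Nonagons and triangles glued to $\mathbb S_{147}$

The vertices of $G$ are the points. The edges are $e(X,k)=P_k(X)P_{k+5}(X)$ for all lines $X$ and $k\in\mathbb Z_9$, which is $73\cdot9=657$ edges. There are two kinds of faces.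

The **black** face $B_X$ of the line $X$ is a 9-gon with vertices $P_0,P_5,P_1,P_6,P_2,P_7,P_3,P_8,P_4$ of $X$ in this cyclic order (index step $+5$) and edges $e(X,k)$.

The **white** face $W(u,k)$ is a triangle $u,u',u''$ given by
$$X'=X_{k+1}(u),\quad u'=P_{k+6}(X'),\quad X''=X_{k+7}(u'),\quad u''=P_{k+12}(X''),\quad X'''=X_{k+13}(u'').$$
The next point is $P_{k+18}(X''')$. It is $u$, since the total displacement is $(F_1-F_6)q^k(1+q^6+q^{12})$ and $1+q^6+q^{12}=1+64+8=73=0$. As $k+18=k$ in $\mathbb Z_9$, this also says $X'''=X_k(u)$.

*Example.* For $W(0,0)$: $X'=40$, $u'=40-14=26$, $X''=26+5=31$, $u''=31-20=11$, $X'''=11+28=39$, and $39-F_0=0$. The face $B_{39}$ has the vertices $0,29,72,25,56,34,19,32,11$ in cyclic order; its edge from $11$ to $0$ is $e(39,4)$, a side of $W(0,0)$.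

**Step 1: count the white triangles.** By construction $W(u,k)=W(u',k+6)=W(u'',k+3)$. Consecutive points among $u,u',u''$ have different indices on a common line, so they are distinct; all three pairs are consecutive, so the three points are distinct. Likewise two consecutive lines among $X',X'',X'''$ have different indices at a common point, so the three lines are distinct. So each triangle has exactly three names, and there are $657/3=219$ white triangles.

**Step 2: every edge lies in one black and one white face.** The edges of $W(u,k)$ are $e(X',k+1)$, $e(X'',k+7)$, $e(X''',k+4)$. They are the first edges for the three names $(u,k),(u',k+6),(u'',k+3)$. The first edge for $(u,k)$ is $e(X,j)$ iff $u=P_j(X)$ and $k=j-1$, so each edge is the first edge for exactly one name. Hence every edge lies in exactly one white face, and clearly in exactly one black face.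

**Step 3: the faces around a vertex form one cycle.** Let $u$ be a point and $X_k=X_k(u)$. At $u=P_k(X_k)$ the face $B_{X_k}$ has the edges $e(X_k,k)$ and $e(X_k,k-5)=e(X_k,k+4)$. The triangle $W(u,k)$ has at $u$ the edges $e(X_k,k+4)$ and $e(X_{k+1},k+1)$. So the faces around $u$ form the single cycle
$$B_{X_0},W(u,0),B_{X_1},W(u,1),\dots,B_{X_8},W(u,8).$$
Thus gluing gives a closed surface $\Sigma$. It is connected, since any two points are on a common line.

**Step 4: orientation and genus.** Orient each $B_X$ by $P_k\to P_{k+5}$. The traversal $u\to u'\to u''\to u$ uses each edge of a white triangle in the same direction $P_j\to P_{j+5}$. So give the whites the opposite orientation; then every edge is used in both directions, and $\Sigma$ is orientable. Since $\chi(\Sigma)=73-657+(73+219)=-292=2-2\cdot147$, we have $\Sigma=\mathbb S_{147}$. Call this orientation counterclockwise (ccw): $B_X$ has ccw boundary $P_0,P_5,P_1,\dots$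

**Step 5: which triples of lines are white.** The lines of $W(u,k)$ are $X''',X',X''$. At $u$ the lines $X''',X'$ have indices $k,k+1$; at $u'$ the lines $X',X''$ have indices $k+6,k+7$; at $u''$ the lines $X'',X'''$ have indices $k+12,k+13$. As $F_{j+1}-F_j=q^j$,
$$X'-X'''=q^k,\qquad X''-X'=q^{k+6}=64q^k,\qquad X'''-X''=q^{k+12}=8q^k.$$

> (4) White triangles correspond bijectively to the line triples which, in a suitable cyclic order, have cyclic differences $(d,64d,8d)$ with $d\in H$. Each successive ratio is $64$ (note $64^2=8$, $64\cdot 8=1$).

Conversely, given such a triple with $d=q^k$ and first line $X$, the white is $W(X-F_k,k)$; starting from the second or third line gives its other two names. The cyclic order is determined by the triple, because in the other order the differences lie in $-H$. Two consequences are used later. If the cyclic differences in some cyclic order all lie in $H$ with successive ratio $8$, the triple is not white. If they do not all lie in one of $H,-H$, it is not white either. The latter holds for an arithmetic progression with differences $(d,d,-2d)$, $d\in Q$, as $2\in H$. Also, the three lines of a white triangle meet pairwise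 in its three different corners, so they are not concurrent.

**Step 6: $G$ is simple.** Two points lie on exactly one line $X$, and the 9-cycle $\partial B_X$ has at most one edge joining them.

**Step 7: symmetries.** The maps $x\mapsto x+b$ and $x\mapsto q^jx$, applied to points and lines alike, induce automorphisms of the embedded graph. For the second, $u=X-F_k$ becomes $q^ju=q^jX-F_{k+j}$, so all indices increase by $j$.

## 6. Face-width at least three

This section shows $\mathrm{fw}(G)\ge3$. All face boundaries are cycles, so closed faces are discs.

**Step 1: how two closed faces meet.** Two black faces share exactly one vertex. The corners of a white triangle are not collinear, since the two edges at each corner lie on different lines. If $B_Y$ and a white $w$ share two vertices $a,b$, then $Y$ is the line through $a,b$, i.e. the line of the edge $ab$ of $w$. The third corner is not on $Y$, so their intersection is this edge. If two whites share $a,b$, then both contain the edge $ab$ by simplicity, and as each edge lies in one white they coincide. Hence two different faces sharing two vertices share the edge joining them and nothing else.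

**Step 2: curves meeting at most two vertices.** Let a simple closed curve meet $G$ only in vertices. If it meets at most one, it lies in a closed face, a disc, and is contractible. If it meets exactly two, $u$ and $v$, it consists of two arcs, each in a closed face. If the faces are equal, the curve lies in a disc. If not, both contain the edge $uv$ by Step 1, and each arc is homotopic rel endpoints to $uv$ inside its closed face. So the curve is null-homotopic. Hence $\mathrm{fw}(G)\ge3$.

## 7. The Levi map and its rotation

**Definition (Levi map).** $\Lambda$ is the bipartite graph embedded in $\Sigma$ whose vertices are the points and the lines (line $X$ is the center of $B_X$) and whose edges are the radii of the $B_X$ from center to vertices.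

The radii cut $B_X$ into nine sectors, one for each edge $e(X,k)$. The faces of $\Lambda$ are hexagons: each consists of a white triangle and the three sectors adjacent to it. *Example.* The hexagon of $W(0,0)$ has boundary $39,0,40,26,31,11$, with lines and points alternating.

We need the ccw rotation of $\Lambda$. At a line $X$ the indices appear in the ccw order of $\partial B_X$, namely $0,5,1,6,2,7,3,8,4$. At a point $u$, the ccw boundary of $B_{X_k}$ passes through $u=P_k$, entering by $e(X_k,k+4)$ and leaving by $e(X_k,k)$. The interior of a ccw-oriented face is on the left, so its corner is swept ccw from the leaving edge to the entering edge. In ccw order at $u$ we meet $e(X_k,k)$, $B_{X_k}$, $e(X_k,k+4)$, then $W(u,k)$, then $e(X_{k+1},k+1)$, $B_{X_{k+1}}$, and so on. Therefore: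

> (5) The ccw order of indices is $0,5,1,6,2,7,3,8,4$ at every line and $0,1,2,\dots,8$ at every point.

## 8. Consecutive lines: a graph with large spectral gap

**Definition.** $\Gamma$ is the graph on the 73 lines with $X\sim Y$ iff $X-Y\in Q$, i.e. iff $X,Y$ have gap $1$, i.e. iff they are consecutive at their common point.

It is 18-regular with $657$ edges. Its edges correspond bijectively to pairs $(u,k)$, via $X_k(u),X_{k+1}(u)$, and so to corners of white triangles: the two lines of an edge are the two lines of the white triangle at that corner. *Example.* The edge $\{39,40\}$ corresponds to $(0,0)$, the corner $0$ of $W(0,0)$.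

**Step 1: $\Gamma$ has no $K_4$.** Translations and multiplications by elements of $Q$ are automorphisms of $\Gamma$ and act transitively on edges, so consider $\{0,1\}$. Its common neighbors are the $x\in Q$ with $x-1\in Q$. Going through $Q$ gives $2,9,37,65,72$. Their pairwise differences are among $\pm7,\pm35,\pm10,\pm3,\pm28,\pm17$, none in $Q$. So no two common neighbors are adjacent.

**Step 2: count closed walks.** Let $N(c)$ be the number of $x\in Q$ with $c-x\in Q$. As $Q$ is a group, $N$ is constant on cosets of $Q$. Direct inspection gives $N(0)=18$ and

- $N(1)=5$ ($x=2,9,37,65,72$),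
- $N(5)=6$ ($x=1,4,9,37,41,69$),
- $N(3)=4$ ($x=1,2,4,72$),
- $N(15)=2$ ($x=16,72$).

As a check, $18+18(5+6+4+2)=324=18^2$. Let $M$ be the adjacency matrix. Then $\operatorname{tr}M=0$, $\operatorname{tr}M^2=73\cdot18$, $\operatorname{tr}M^3=73\cdot18\cdot5$, and $\operatorname{tr}M^4=73\sum_cN(c)^2$ with
$$\sum_cN(c)^2=324+18(25+36+16+4)=1782.$$

**Step 3: the eigenvalues.** $M$ is a circulant, so its eigenvalues are $18$ and $\eta_c=\sum_{x\in Q}\zeta^{cx}$, $c\ne0$, $\zeta=e^{2\pi i/73}$. They are real as $Q=-Q$, and $\eta_c$ depends only on $cQ$. So there are four values, one per coset of $Q$, each for 18 values of $c$. Let $p_j$ be the $j$th power sum of these four values. From $\operatorname{tr}M^j=18^j+18p_j$,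
$$p_1=-1,\quad p_2=73-18=55,\quad p_3=365-324=41,\quad p_4=73\cdot99-18^3=1395.$$
Newton's identities give the elementary symmetric functions
$$e_1=-1,\quad e_2=\tfrac{e_1p_1-p_2}2=\tfrac{1-55}{2}=-27,\quad e_3=\tfrac{e_2p_1-e_1p_2+p_3}3=\tfrac{27+55+41}3=41,$$
$$e_4=\tfrac{e_3p_1-e_2p_2+e_1p_3-p_4}4=\tfrac{-41+1485-41-1395}4=2.$$
So the four values are the roots of $f(x)=x^4+x^3-27x^2-41x+2$. Now $f(5.6)=84.7456>0$ and $f'(5.6)=453.144>0$, while $f''(x)=12x^2+6x-54>0$ for $x\ge2$. So $f>0$ on $[5.6,\infty)$, and all four values are $<5.6$.

**Step 4: the cut bound.** Let $(A,B)$ be a bipartition of the lines and let $x$ be the indicator vector of $A$. Then $x^T(18I-M)x=e_\Gamma(A,B)$. The component of $x$ orthogonal to the all-ones vector has squared norm $|A|-|A|^2/73=|A||B|/73$. On that subspace $18I-M$ has eigenvalues $>18-5.6=12.4$, and it kills the all-ones vector. Hence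
$$e_\Gamma(A,B)\ \ge\ 12.4\,\frac{|A||B|}{73}.\tag{6}$$

## 9. A separating cycle as a convex set of lines

From now on suppose that $G$ has a non-contractible surface-separating cycle, and let $C$ be a **shortest** one. We aim at a contradiction.

**Step 1: no white triangle has two edges on $C$.** This is the only use of minimality. If a white triangle has three edges on $C$, then $C$ is its boundary and is contractible. Suppose $au',u'b\in C$ and $ab\notin C$. Then $|C|\ge4$, because a triangle $C$ would contain an edge joining $a$ and $b$, which is $ab$ by simplicity. Replace the path $a\,u'\,b$ by $ab$. The result is a shorter cycle, homotopic to $C$ across the triangle, so it is non-contractible. It is null-homologous since $C$ is, hence separating by fact 1. This contradicts the choice of $C$.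

**Step 2: the two sides.** $C$ is two-sided, and $\Sigma$ is connected, so $\Sigma\setminus C$ has exactly two components and the two sides of $C$ lie in different ones. Let $\mathcal A,\mathcal B$ be the sets of faces in the two components, and $A,B$ the sets of lines $X$ with $B_X\in\mathcal A$, resp. $B_X\in\mathcal B$. As $73$ is odd we may choose notation so that $a=|A|\le36$. Let $U$ be the component containing the faces of $\mathcal A$. Then $\overline U=U\cup C$ is a compact connected orientable surface with exactly one boundary circle $C$, and it is not a disc since $C$ is non-contractible. Two faces sharing an edge are on opposite sides iff the edge is in $C$. Each edge of a white borders the black face of one of its three lines, and at most one of them is on $C$. Therefore: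

> (7) A white is in $\mathcal A$ iff at least two of its three lines are in $A$. It has no edge on $C$ if its lines are all on one side, and exactly one (the edge of the line on the minority side) otherwise.

In particular $A\ne\emptyset$: otherwise all blacks, hence all whites, are in $\mathcal B$, and $\mathcal A=\emptyset$, which is impossible.

**Step 3: convexity.** For a point $u$ let $i_u$ be the number of lines of $A$ through $u$. If $u\in C$, the two edges of $C$ at $u$ split the cyclic sequence of 18 faces around $u$ into two non-empty intervals, one on each side of $C$. Neither interval is a single white face, which would have two edges on $C$. Black and white alternate, so both intervals contain a black face. If $u\notin C$, all faces around $u$ are on one side. Hence: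

> (8) For each point $u$ the set $\{k:X_k(u)\in A\}$ is a cyclic interval of $\mathbb Z_9$ of size $i_u$. Moreover $u\in C$ iff $0<i_u<9$, $u\in U$ iff $i_u=9$, and $u\notin\overline U$ iff $i_u=0$.

*Example.* Suppose $39,0\in A$. Their common point is $P_7(39)=39-5=34$, since $0=39+c_2\cdot2$ and $2=q^7$. So either the line $41$ between them on the short arc is in $A$, or all six lines on the long arc are.

**Step 4: $A$ is small.** At a point with $0<i_u<9$ exactly two of the nine consecutive pairs $X_k(u),X_{k+1}(u)$ are mixed; at other points none is. So $e_\Gamma(A,B)\le2\cdot73=146$. If $15\le a\le36$, then $a(73-a)\ge15\cdot58=870$, and (6) gives $e_\Gamma(A,B)\ge12.4\cdot870/73>147$, a contradiction. So $1\le a\le14$.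

Counting alone stops exactly here: for $a=14$ the bound (6) is $12.4\cdot14\cdot59/73<141$, compatible with $146$. For smaller sets we use the topology of $\overline U$.

## 10. Euler characteristic and homology of the region

**Step 1: the Euler characteristic.** We express $\chi(\overline U)$ through $A$. Let $w_j$ be the number of whites with exactly $j$ lines in $A$, let $f$ be the number of points with $i_u=9$, and $e(A)$ the number of edges of $\Gamma[A]$. By (7), $|\mathcal A|=a+w_2+w_3$. An edge inside $U$ lies in exactly one white, which is in $\mathcal A$. A white with two lines in $A$ has two edges inside $U$ and one on $C$, a white with three has three inside. So $2w_2+3w_3$ edges lie inside $U$. By (8), $f$ vertices lie inside $U$. The cycle $C$ contributes $\chi(C)=0$. Finally $e(A)$ counts the corners of whites with both lines in $A$, so $e(A)=w_2+3w_3$. Altogether $\chi(\overline U)=f-(2w_2+3w_3)+(a+w_2+w_3)=a+f-w_2-2w_3$, that is,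
$$\chi(\overline U)=a+w_3+f-e(A).\tag{9}$$
By fact 3, $\chi(\overline U)$ is odd and $\le-1$.

**Step 2: collapsing $\overline U$.** We want a small complex that carries $H_1(\overline U)$.

**Definition (elementary collapse).** If an edge of a finite 2-complex lies on exactly one 2-cell, and once on its boundary, we may remove the open edge and the open 2-cell. If a vertex lies on a single edge and that edge lies on no 2-cell, we may remove the vertex and the open edge. The inclusion of what remains is a homotopy equivalence. *Example.* The disc $B_X$, cut into nine sectors, collapses through its nine outer edges to the star of nine radii, and the radii collapse to the center.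

**Definition ($\Lambda_A$, full whites).** $\Lambda_A$ is the subgraph of $\Lambda$ induced by the lines in $A$ and the points with $i_u\ge2$. A white is full if its three lines are in $A$.

First, each white of $\mathcal A$ with exactly two lines in $A$ has exactly one edge on $C$. The other face at this edge is in $\mathcal B$, so in $\overline U$ the edge lies on no other face. Collapse the white through it. By (8), each vertex of $\overline U$ lies on some $B_X$, $X\in A$. Each edge of $\overline U$ that was not removed also lies on such a $B_X$. Indeed, an edge inside $U$ has its black face in $\mathcal A$; an edge on $C$ has either its black or its white face in $\mathcal A$, and in the second case this white has an edge on $C$, so it has exactly two lines in $A$ and the edge was removed. So what remains is $\bigcup_{X\in A}B_X$ together with the full whites.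

Second, cut the $B_X$ into sectors. A sector whose outer edge is not on a full white has a free outer edge; collapse it onto its two radii. The other sectors, together with the full whites, form the hexagonal faces of $\Lambda$ around the full whites. What remains is the graph of all radii of $B_X$, $X\in A$, with these hexagons.

Third, a point with $i_u=1$ is now the end of a single radius and is not on one of these hexagons, since a point on such a hexagon lies on two lines of $A$. Collapse these pendant radii. The result is $\Lambda_A$ together with the $w_3$ hexagons of full whites, and its inclusion in $\overline U$ is a homotopy equivalence. By fact 4: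
$$H_1(\overline U;\mathbb F_2)=Z_1(\Lambda_A)/\langle\text{boundaries of the hexagons of full whites}\rangle.\tag{10}$$

**Step 3: the intersection form on $\overline U$ is nondegenerate.** This is where "one boundary circle" enters with full force.

> (11) If $z\in Z_1(\Lambda_A)$ has mod-2 intersection number $0$ in $\Sigma$ with all cycles of $\Lambda_A$, then $[z]=0$ in $H_1(\overline U;\mathbb F_2)$.

Let $V$ be the other component and $\overline V=V\cup C$. Mayer–Vietoris is the exact sequence
$$H_1(C)\to H_1(\overline U)\oplus H_1(\overline V)\to H_1(\Sigma)\to H_0(C)\to H_0(\overline U)\oplus H_0(\overline V).$$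
The first map is $0$, since $C$ bounds in $\overline U$ and in $\overline V$; the last is injective. So $H_1(\Sigma)=H_1(\overline U)\oplus H_1(\overline V)$. The summands are orthogonal for the intersection form of $\Sigma$, because cycles can be pushed into the disjoint interiors $U$ and $V$. That form is nondegenerate, so its restriction to $H_1(\overline U)$ is nondegenerate as well. By (10), $H_1(\overline U)$ is generated by cycles of $\Lambda_A$. A $z$ as in (11) is orthogonal to all of $H_1(\overline U)$, so $[z]=0$.

## 11. Convex sets of at most fourteen lines

We list the sets $A$ compatible with (8), (9) and $1\le a\le14$. Let $m=\max_ui_u$. The smallest cases come first.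

**Case (a): all lines of $A$ pass through one point $p$.** By (8) $A$ is an interval at $p$. As the lines of a white are not concurrent, $w_3=0$. Two lines of $A$ are adjacent in $\Gamma$ iff they are consecutive at $p$. If $a<9$, then $e(A)=a-1$ and $f=0$; if $a=9$, then $e(A)=9$ and $f=1$. In either case (9) gives $\chi(\overline U)=1$, a contradiction.

**Case (b): $m\le2$.** Two lines of $A$ meet at a point with $i_u=2$, so by (8) they are consecutive there. Hence $A$ is a clique of $\Gamma$ and $a\le3$. If $a\le2$, case (a) applies. If $a=3$, then $f=0$, $e(A)=3$ and $\chi(\overline U)=3+w_3-3\ge0$, a contradiction.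

**Normalization for $m\ge3$.** From now on $m\ge3$ and $A$ is not as in (a). By the symmetries of Section 5, Step 7, we may let the maximum be attained at the point $0$, with $F_0,\dots,F_{m-1}\in A$. Call the lines of $A$ not through the point $0$ **outsiders**. There are $a-m\ge1$ of them.

**The arc inequality.** Let $z$ be an outsider and $F\in A$ a line through $0$ at gap $t$ from $z$. At their common point $v$, (8) puts into $A$ all lines strictly between $z$ and $F$ on one of the two arcs: the $t-1$ lines of the *short arc* or the $8-t$ lines of the *long arc*. These lines are outsiders, because $F$ is the only line through $0$ and $v$. For different $F$ the points $v$ on $z$ differ, since two lines through $0$ meet only there. A line other than $z$ passes through at most one point of $z$, so the sets of outsiders obtained for different $F$ are disjoint. None contains $z$. Hence, the sum being over any set of lines $F\in A$ through $0$,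
$$\sum_F(\text{number of lines strictly between }z\text{ and }F\text{ on the arc used})\ \le\ a-m-1\ \le\ 13-m.\tag{12}$$
A long arc at gap $t\le4$ gives a point with $i_u\ge2+(8-t)=10-t\ge6$, so **if $m\le5$, only short arcs occur**. A short arc at gap $t$ gives $i_u\ge t+1$. So gap $4$ on a short arc needs $m\ge5$, and gap $3$ needs $m\ge4$.

**The gap table.** For each line $z$ not through $0$, the table gives the gaps from $z$ to $39,40,56,20,28,10$ $(=F_0,\dots,F_5)$, computed from (3), and in parentheses the sum of the first five digits and the sum of all six. For instance, $z=1$ has differences $38,39,55,19,27,9$, i.e. $\pm35,\pm34,\pm18,\pm19,\pm27,\pm9$, hence gaps $3,2,1,3,3,1$.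

| | | | |
|---|---|---|---|
| 0: 222222 (10, 12) | 1: 321331 (12, 13) | 2: 133141 (12, 13) | 3: 112232 (9, 11) |
| 4: 314133 (12, 15) | 6: 223241 (13, 14) | 8: 413321 (13, 14) | 9: 444431 (19, 20) |
| 11: 242121 (11, 12) | 12: 324111 (11, 12) | 13: 434243 (17, 20) | 15: 331242 (13, 15) |
| 16: 332133 (12, 15) | 17: 432342 (16, 18) | 18: 443121 (14, 15) | 19: 241111 (9, 10) |
| 21: 133124 (10, 14) | 22: 212133 (9, 12) | 23: 122324 (10, 14) | 24: 411112 (8, 10) |
| 25: 244234 (15, 19) | 26: 424311 (14, 15) | 27: 344212 (14, 16) | 29: 243113 (11, 14) |
| 30: 124212 (10, 12) | 31: 113434 (12, 16) | 32: 213314 (10, 14) | 33: 323423 (14, 17) |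
| 34: 234233 (14, 17) | 35: 124423 (13, 16) | 36: 312114 (8, 12) | 37: 133213 (10, 13) |
| 38: 111122 (6, 8) | 41: 114444 (14, 18) | 42: 312421 (12, 13) | 43: 134342 (15, 17) |
| 44: 213312 (10, 12) | 45: 324323 (14, 17) | 46: 232411 (12, 13) | 47: 121331 (10, 11) |
| 48: 111223 (7, 10) | 49: 212442 (13, 15) | 50: 423442 (17, 19) | 51: 342431 (16, 17) |
| 52: 431134 (12, 16) | 53: 243234 (14, 18) | 54: 421244 (13, 17) | 55: 141332 (12, 14) |
| 57: 121144 (9, 13) | 58: 311343 (12, 15) | 59: 233243 (14, 17) | 60: 421213 (10, 13) |
| 61: 442124 (13, 17) | 62: 343424 (16, 20) | 63: 332432 (15, 17) | 64: 331413 (12, 15) |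
| 65: 431211 (11, 12) | 66: 342332 (15, 17) | 67: 234421 (15, 16) | 68: 423324 (14, 18) |
| 69: 444312 (16, 18) | 70: 442344 (17, 21) | 71: 144443 (17, 20) | 72: 211444 (12, 16) |

**How a line is eliminated.** In each case the *candidates* are the lines $z$ satisfying necessary conditions for being an outsider. An entry of an elimination table gives a line $L$, an $h\in H$, and the short arc $L,\ L+c_1h,\ \dots,\ L+c_th$ with $t\le4$. One end is $z$ and the other is one of the lines $F$ known to be in $A$. By (2) these are the lines from $L$ to the other end at their common point. The entry also names a line $y$ strictly inside the arc which is not in $A$, because it is not a candidate or was eliminated in an earlier row. If the short arc is used, $y$ is an outsider, a contradiction. So $z\notin A$, provided the long arc is impossible. The values $c_jh$ needed are these (each row doubles from left to right up to the last column):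

| $h$ | 1 | 2 | 4 | 8 | 16 | 32 | 64 | 55 | 37 |
|---|---|---|---|---|---|---|---|---|---|
| $c_2h=17h$ | 17 | 34 | 68 | 63 | 53 | 33 | 66 | 59 | 45 |
| $c_3h=54h$ | 54 | 35 | 70 | 67 | 61 | 49 | 25 | 50 | 27 |
| $c_4h=62h$ | 62 | 51 | 29 | 58 | 43 | 13 | 26 | 52 | 31 |
| $c_5h=44h$ | 44 | 15 | 30 | 60 | 47 | 21 | 42 | 11 | 22 |

**Case (c): $m\ge6$.** We use only $F_0,\dots,F_5$. Since $8-t\ge t-1$ for $t\le4$, each term of (12) is at least $t-1$. With $13-m\le7$, the sum of all six digits is at most $6+7=13$. The candidates are
$$\{0,1,2,3,11,12,19,22,24,30,36,37,38,42,44,46,47,48,57,60,65\}.$$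
Long arcs must be excluded. Let $R=(\text{sum of six digits})-6$. Using a long arc at gap $t$ raises the left side of (12) by $(8-t)-(t-1)=9-2t$. So it is impossible if $R+9-2t>7$, i.e. if $t=2$, $R\ge3$; or $t=3$, $R\ge5$; or $t=4$, $R\ge7$. This holds in every row below except for $z=24,38,65$. For these three we also name a line $y'=L+c_jh$ with $t<j\le8$, on the long arc, that is not in $A$.

| $z$ | $R$ | $L,\ h$ | short arc | $y$ |
|---|---|---|---|---|
| 0 | 6 | 39, 2 | 39, 41, 0 | 41 |
| 1 | 7 | 39, 2 | 39, 41, 0, 1 | 41 |
| 3 | 5 | 3, 1 | 3, 4, 20 | 4 |
| 12 | 6 | 12, 37 | 12, 49, 57, 39 | 49 |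
| 19 | 4 | 39, 16 | 39, 55, 19 | 55 |
| 22 | 6 | 22, 1 | 22, 23, 39 | 23 |
| 24 | 4 | 39, 8 | 39, 47, 29, 33, 24 | 29; and $y'=39+c_5\cdot8=26$ |
| 36 | 6 | 39, 4 | 39, 43, 34, 36 | 43 |
| 46 | 7 | 56, 8 | 56, 64, 46 | 64 |
| 57 | 7 | 40, 1 | 40, 41, 57 | 41 |
| 2 | 7 | 40, 2 | 40, 42, 1, 2 | 1 |
| 11 | 6 | 39, 37 | 39, 3, 11 | 3 |
| 48 | 4 | 48, 37 | 48, 12, 20 | 12 |
| 42 | 7 | 42, 4 | 42, 46, 37, 39 | 46 |
| 38 | 2 | 38, 8 | 38, 46, 28 | 46; and $y'=38+c_3\cdot8=32$ |
| 30 | 6 | 40, 8 | 40, 48, 30 | 48 |
| 44 | 6 | 44, 4 | 44, 48, 39 | 48 |
| 47 | 5 | 47, 64 | 47, 38, 40 | 38 |
| 60 | 7 | 60, 55 | 60, 42, 46, 37, 39 | 42 |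
| 37 | 7 | 40, 4 | 40, 44, 35, 37 | 44 |
| 65 | 6 | 39, 64 | 39, 30, 32, 64, 65 | 30; and $y'=39+c_5\cdot64=8$ |

All 21 candidates are eliminated, so there are no outsiders: a contradiction.

**Case (d): $m=5$.** Only short arcs occur. By (12) with $F_0,\dots,F_4$, the sum of the first five digits is at most $5+8=13$. The candidates are
$$\{0,1,2,3,4,6,8,11,12,15,16,19,21,22,23,24,29,30,31,32,35,36,37,38,42,44,46,47,48,49,$$
$$52,54,55,57,58,60,61,64,65,72\}.$$

| $z$ | $L,\ h$ | short arc | $y$ |
|---|---|---|---|
| 0 | 39, 2 | 39, 41, 0 | 41 |
| 1 | 39, 2 | 39, 41, 0, 1 | 41 |
| 3 | 3, 64 | 3, 67, 69, 28 | 67 |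
| 6 | 28, 2 | 28, 30, 62, 63, 6 | 62 |
| 8 | 8, 37 | 8, 45, 53, 35, 39 | 45 |
| 12 | 56, 4 | 56, 60, 51, 53, 12 | 51 |
| 19 | 40, 55 | 40, 22, 26, 17, 19 | 26 |
| 21 | 40, 1 | 40, 41, 57, 21 | 41 |
| 23 | 23, 4 | 23, 27, 18, 20 | 27 |
| 24 | 39, 8 | 39, 47, 29, 33, 24 | 33 |
| 36 | 39, 4 | 39, 43, 34, 36 | 43 |
| 46 | 20, 64 | 20, 11, 13, 45, 46 | 13 |
| 15 | 39, 32 | 39, 71, 72, 15 | 71 |
| 52 | 39, 32 | 39, 71, 72, 15, 52 | 71 |
| 54 | 54, 8 | 54, 62, 44, 48, 39 | 62 |
| 55 | 55, 8 | 55, 63, 45, 49, 40 | 63 |
| 57 | 40, 1 | 40, 41, 57 | 41 |
| 58 | 58, 1 | 58, 59, 2, 39 | 59 |
| 61 | 61, 2 | 61, 63, 22, 23, 39 | 63 |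
| 72 | 39, 32 | 39, 71, 72 | 71 |
| 38 | 38, 8 | 38, 46, 28 | 46 |
| 48 | 48, 37 | 48, 12, 20 | 12 |
| 22 | 22, 1 | 22, 23, 39 | 23 |
| 2 | 40, 2 | 40, 42, 1, 2 | 1 |
| 11 | 39, 37 | 39, 3, 11 | 3 |
| 4 | 4, 2 | 4, 6, 38, 39 | 6 |
| 32 | 56, 32 | 56, 15, 16, 32 | 15 |
| 16 | 39, 55 | 39, 21, 25, 16 | 21 |
| 42 | 42, 4 | 42, 46, 37, 39 | 46 |
| 49 | 49, 8 | 49, 57, 39 | 57 |
| 47 | 47, 64 | 47, 38, 40 | 38 |
| 44 | 44, 4 | 44, 48, 39 | 48 |
| 30 | 40, 8 | 40, 48, 30 | 48 |
| 60 | 60, 55 | 60, 42, 46, 37, 39 | 42 |
| 31 | 31, 64 | 31, 22, 24, 56 | 22 |
| 29 | 39, 8 | 39, 47, 29 | 47 |
| 37 | 40, 4 | 40, 44, 35, 37 | 44 |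
| 35 | 40, 4 | 40, 44, 35 | 44 |
| 64 | 39, 64 | 39, 30, 32, 64 | 30 |
| 65 | 39, 64 | 39, 30, 32, 64, 65 | 30 |

All 40 candidates are eliminated: a contradiction.

**Case (e): $m=4$.** Only short arcs, and no gap $4$, occur. The candidates are the lines whose first four digits are all $\le3$:
$$\{0,1,2,3,6,15,16,21,22,23,32,36,37,38,44,47,48,57,58,59\}.$$

| $z$ | $L,\ h$ | short arc | $y$ |
|---|---|---|---|
| 0 | 39, 2 | 39, 41, 0 | 41 |
| 1 | 39, 2 | 39, 41, 0, 1 | 41 |
| 57 | 40, 1 | 40, 41, 57 | 41 |
| 21 | 40, 1 | 40, 41, 57, 21 | 41 |
| 36 | 39, 4 | 39, 43, 34, 36 | 43 |
| 15 | 39, 32 | 39, 71, 72, 15 | 71 |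
| 58 | 58, 2 | 58, 60, 19, 20 | 60 |
| 2 | 40, 2 | 40, 42, 1, 2 | 42 |
| 3 | 3, 16 | 3, 19, 56 | 19 |
| 6 | 6, 2 | 6, 8, 40 | 8 |
| 23 | 23, 1 | 23, 24, 40 | 24 |
| 32 | 39, 64 | 39, 30, 32 | 30 |
| 37 | 40, 4 | 40, 44, 35, 37 | 35 |
| 44 | 56, 16 | 56, 72, 36, 44 | 72 |
| 48 | 48, 37 | 48, 12, 20 | 12 |
| 59 | 59, 16 | 59, 2, 39 | 2 |
| 16 | 39, 55 | 39, 21, 25, 16 | 21 |
| 22 | 22, 1 | 22, 23, 39 | 23 |
| 47 | 20, 37 | 20, 57, 65, 47 | 57 |

Only $38$ remains, and there is at least one outsider, so $A=\{39,40,56,20,38\}$. The edges of $\Gamma[A]$ are $39\text{-}40$, $40\text{-}56$, $56\text{-}20$ and the four edges from $38$ (differences $1,2,18,18$), while $39\text{-}56$, $39\text{-}20$, $40\text{-}20$ have differences $17,19,20\notin Q$. So $e(A)=7$. The triangles of $\Gamma[A]$ are the arithmetic progressions $\{38,39,40\}$ and $\{20,38,56\}$, with $d=1,18\in Q$, and $\{38,40,56\}$ with differences $(2,16,55)$ of ratio $8$. By the consequences of (4) none is white. Since the lines of a white are pairwise adjacent in $\Gamma$, $w_3=0$; also $f=0$. So $\chi(\overline U)=5-7=-2$, which is even: a contradiction.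

**Case (f): $m=3$.** Only short arcs with gaps $1,2$ occur. The candidates are the lines whose first three digits are $\le2$: $\{0,3,22,23,38,47,48,49,57,72\}$.

| $z$ | $L,\ h$ | short arc | $y$ |
|---|---|---|---|
| 0 | 39, 2 | 39, 41, 0 | 41 |
| 57 | 40, 1 | 40, 41, 57 | 41 |
| 3 | 3, 16 | 3, 19, 56 | 19 |
| 23 | 23, 1 | 23, 24, 40 | 24 |
| 72 | 39, 32 | 39, 71, 72 | 71 |
| 22 | 22, 1 | 22, 23, 39 | 23 |
| 49 | 49, 8 | 49, 57, 39 | 57 |

The possible outsiders are $38,47,48$. The short arc $47,38,40$ (with $h=64$) shows that $47\in A$ implies $38\in A$. So $A$ is one of
$$A_1=\{39,40,56,38\},\quad A_2=\{39,40,56,48\},\quad A_3=A_1\cup\{48\},\quad A_4=A_1\cup\{47\},\quad A_5=A_1\cup\{47,48\}.$$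

## 12. Five sets and two cycles that meet nothing

**Step 1: the full whites.** The differences of the lines of $A_5$ show that the only non-adjacent pairs in $\Gamma[A_5]$ are $\{39,56\},\{38,48\},\{40,47\}$ (differences $17,10,7$); the other twelve pairs have differences $1,2,8,9,16,18\in Q$. So $\Gamma[A_5]$ is an octahedron. Only its eight triangles can be white.

- $\{38,39,40\},\{40,48,56\},\{38,47,56\}$ are arithmetic progressions with $d=1,8,9\in Q$: not white.
- $\{38,40,56\}$ with differences $(2,16,55)$, and $\{39,40,48\},\{38,39,47\},\{47,48,56\}$ with differences $(1,8,64)$, have differences in $H$ with ratio $8$: not white.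
- $\{39,47,48\}$ has differences $39\xrightarrow{8}47\xrightarrow{1}48\xrightarrow{64}39$, of ratio $64$: white.

So $w_3=0$ for $A_1,\dots,A_4$, and $w_3=1$ for $A_5$.

**Step 2: why $\chi$ does not finish the proof.** Here $f=0$ and $e(A_1)=e(A_2)=5$, $e(A_3)=e(A_4)=8$, $e(A_5)=12$. Formula (9) gives $-1,-1,-3,-3,-5$, all odd and $\le-1$, so there is no contradiction. For instance $\chi=-1$ belongs to the torus with one hole but also to the sphere with three holes. What we must use is that $\overline U$ has only one boundary circle, and (11) detects this.

**Step 3: the graph $\Lambda_{A_5}$.** The points on at least two lines of $A_5$, with the lines and their indices there, are: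

- point $0$: $39(0),40(1),56(2)$; point $33$: $47(6),38(7),40(8)$; point $28$: $48(3),56(4),38(5)$;
- point $72$: $38(0),39(1)$; point $20$: $40(3),48(4)$; point $34$: $48(6),39(7)$;
- point $19$: $39(3),47(4)$; point $42$: $56(6),47(7)$; point $8$: $47(0),48(1)$.

Each entry is checked by $X=u+F_k$. These account for all $3\cdot3+6=15$ pairs of lines of $A_5$.

**Step 4: the cycle $T$.** For $A=A_1,A_3,A_4,A_5$ consider the cycle of $\Lambda$
$$T:\quad 38\to33\to40\to0\to56\to28\to38,$$
with lines $38,40,56$ and points $33,0,28$. It lies in $\Lambda_A$, as $38,40,56\in A$. Traverse it. At each vertex consider the edges of $\Lambda$ strictly after the incoming and strictly before the outgoing edge in the ccw rotation (5). Since the rotation refers to one orientation of $\Sigma$, all these edges leave $T$ on one and the same side (the right-hand side), and they are all the edges that do so.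

- Points $33,0,28$: from index $7$ to $8$, $1$ to $2$, $4$ to $5$; no edges in between.
- Line $40$: in at $8$, out at $1$; in between are $4,0,5$. In $\Lambda_{A_5}$ line $40$ has only the indices $1,8,3$.
- Line $56$: in at $2$, out at $4$; in between are $7,3,8$. In $\Lambda_{A_5}$ it has only $2,4,6$.
- Line $38$: in at $5$, out at $7$; in between are $1,6,2$. In $\Lambda_{A_5}$ it has only $7,5,0$.

So no edge of $\Lambda_{A_5}$ leaves $T$ on that side. A parallel copy of $T$ on that side is disjoint from $\Lambda_{A_5}$ and from its subgraphs $\Lambda_{A_1},\Lambda_{A_3},\Lambda_{A_4}$. Hence $T$ has intersection number $0$ with every cycle of $\Lambda_A$, and $[T]=0$ in $H_1(\overline U;\mathbb F_2)$ by (11). But by (10) the only elements of $Z_1(\Lambda_A)$ representing $0$ are $0$ and, for $A_5$, the boundary of the hexagon of $\{39,47,48\}$. $T$ is neither; it passes through the lines $38,40,56$. This is a contradiction.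

**Step 5: the cycle $T'$.** For $A=A_2=\{39,40,48,56\}$ the line $38$ is missing, so we use another cycle:
$$T':\quad 39\to0\to40\to20\to48\to34\to39.$$
The points on at least two lines of $A_2$ are $0,20,34$ and $28$ (on $48,56$), so $T'$ lies in $\Lambda_{A_2}$. At the points $0,20,34$ it passes from index $0$ to $1$, $3$ to $4$, $6$ to $7$, with nothing in between.

- Line $40$: in at $1$, out at $3$; in between are $6,2,7$. In $\Lambda_{A_2}$ it has only $1,3$.
- Line $48$: in at $4$, out at $6$; in between are $0,5,1$. It has only $3,4,6$.
- Line $39$: in at $7$, out at $0$; in between are $3,8,4$. It has only $0,7$.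

As before $[T']=0$ by (11). But $w_3=0$, so $[T']\ne0$ by (10): a contradiction.

All cases are contradictory, so $G$ has no non-contractible surface-separating cycle. Together with Sections 5 and 6 this proves Theorem A and disproves the conjecture. $\blacksquare$

## 13. Exact face-width, and graphs of unbounded order

**Proof of Theorem B (i).** We show that $T$ is a non-contractible curve through three vertices. The simple closed curve $T$ consists of radii of $B_{38},B_{40},B_{56}$ and meets $G$ exactly in the vertices $33,0,28$. Consider the cycle $S$ of $\Lambda$: line $38$, point $71=P_1(38)$, line $37=X_0(71)$, point $17$, line $57$, point $18=P_3(38)$, back to line $38$. It is a cycle since $38-40=71$, $71+39=37$, $37=17+F_3$, $57=17+F_1$, $57=18+F_0$ and $38-20=18$. $S$ meets $T$ only in the vertex "line $38$". There $T$ uses the indices $5,7$ and $S$ uses $1,3$, which alternate in the rotation $0,5,1,6,2,7,3,8,4$. So $S\cdot T=1$ mod 2, and $T$ is not null-homologous, hence not contractible. With Section 6, $\mathrm{fw}(G)=3$.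

**Proof of Theorem B (ii).** Let $G^+\supseteq G$ be any simple graph embedded in $\Sigma$ such that every vertex and every open edge of $G^+$ not in $G$ lies in an open white triangle of $G$. Such graphs have unbounded order: repeatedly put a new vertex, joined to the three corners, into a triangular face inside a white triangle.

*Face-width.* A curve meeting $G^+$ only in vertices meets $G$ only in vertices of $G$, because the other vertices of $G^+$ lie in open faces of $G$; and it meets at most as many of them. So $\mathrm{fw}(G^+)\ge\mathrm{fw}(G)=3$. The curve $T$ avoids the open white triangles, so it meets $G^+$ in only three vertices, and $\mathrm{fw}(G^+)=3$.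

*Cycles.* Suppose $G^+$ has a non-contractible separating cycle, and choose one, $C^+$, with the fewest edges inside open white triangles. Suppose there is such an edge, inside the white $w$. $C^+$ is not contained in the closed disc $w$, since it is non-contractible, and it can leave the interior of $w$ only through corners of $w$. So $C^+$ contains a path $P$ through this edge joining two different corners $a,b$ of $w$, with all edges and inner vertices in the interior of $w$; if the two ends coincided, $C^+=P$ would lie in $w$. If $ab\in C^+$, then $C^+=P\cup ab$ lies in the disc $w$, a contradiction. Otherwise the other path of $C^+$ from $b$ to $a$ has length at least $2$, as $G^+$ is simple, and replacing $P$ by $ab$ gives a cycle. It is homotopic to $C^+$ across the disc $w$, hence non-contractible; it is null-homologous mod 2, hence separating; and it has fewer edges inside open white triangles. This is a contradiction. So $C^+$ has no edge inside an open white triangle, it is a cycle of $G$, and this contradicts Theorem A.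

**Proof of Theorem B (iii).** By Theorem A, face-width $3$ does not suffice; by the known result, $6$ does. Hence $4\le k\le6$. $\blacksquare$
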